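# Smooth convex approximation on $\ell_2$: the function $\|x^+\|$ and the linear error

## 1. Convexity, second-order expansions and conjugates on $\ell_2$

Throughout, $X=\ell_2$ is the Hilbert space of square-summable real sequences and $(e_n)$ is its unit vector basis. We write $x(n)=\langle x,e_n\rangle$ for the $n$-th coordinate of $x$, so that $x_0,x_1,x_2,\dots$ is free to denote a sequence of points. $P_n$ is the orthogonal projection onto $\mathrm{span}(e_1,\dots,e_n)$, and $Q_n=I-P_n$.

**Definition 1 (positive part).** For $x\in X$ let $x^+=(\max(x(n),0))_n$. The main character of these notes is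
$$f_+(x)=\|x^+\|.$$

*Example.* If $x=(1,-\frac12,\frac13,-\frac14,\dots)$, then $x^+=(1,0,\frac13,0,\frac15,\dots)$ and $f_+(x)^2=\sum_{k\ge0}(2k+1)^{-2}=\pi^2/8$.

The function $f_+$ is a supremum of linear functionals:
$$f_+(x)=\sup\{\langle p,x\rangle:\ p\in K\},\qquad K=\{p\in X:\ p(n)\ge0\ \text{for all }n,\ \|p\|\le1\}. \tag{1}$$
Indeed, for $p\in K$ we have $\langle p,x\rangle\le\langle p,x^+\rangle\le\|x^+\|$. Equality holds for $p=x^+/\|x^+\|$ if $x^+\ne0$, and for $p=0$ if $x^+=0$. As a supremum of $1$-Lipschitz linear functions, $f_+$ is convex and $1$-Lipschitz.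

**Definition 2 (smoothness).** Derivatives are Fréchet derivatives, and $C^k$, $C^\infty$ have their usual meaning on $X$. A function is $C^{1,1}$ if it is $C^1$ and its gradient is Lipschitz.

*Example.* For $\varepsilon>0$ the function $x\mapsto\sqrt{\varepsilon^2+\|x\|^2}$ is $C^\infty$ on $X$: it is the continuous quadratic polynomial $\varepsilon^2+\|x\|^2$, with values in $(0,\infty)$, followed by the square root.

**Definition 3 (second-order Taylor expansion).** A function $g:X\to\mathbb R$ has a second-order Taylor expansion at $x$ if there are $a\in X$ and a bounded quadratic form $Q$ (that is, $Q(v)=B(v,v)$ for a bounded bilinear form $B$) with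
$$g(x+v)=g(x)+\langle a,v\rangle+\tfrac12Q(v)+R(v),\qquad R(v)=o(\|v\|^2)\ \text{ as }v\to0 .$$
The remainder must be small uniformly in the direction of $v$. With
$$\rho(t)=\sup_{0<\|v\|\le t}\frac{|R(v)|}{\|v\|^2},$$
the condition says $\rho(t)\to0$ as $t\to0^+$.

*Example.* On $\mathbb R$, the function $s\mapsto(s^+)^2$ has no such expansion at $0$. Its derivative at $0$ is $0$, so $a=0$; then the left side forces $Q=0$ and the right side forces $\frac12Q(v)=v^2$.

If $g$ is twice Fréchet differentiable at $x$ (differentiable near $x$, with $g'$ differentiable at $x$), the expansion holds with $Q(v)=g''(x)(v,v)$. To see this, consider $\psi(s)=g(x+sv)-g(x)-s\,g'(x)v-\frac{s^2}2g''(x)(v,v)$ on $[0,1]$. Its derivative is $\big[g'(x+sv)-g'(x)-g''(x)(sv)\big]v$, which is $o(\|v\|)\,\|v\|$ uniformly in $s\in[0,1]$, and the mean value theorem gives $|\psi(1)|=o(\|v\|^2)$. In particular a $C^2$ function has a second-order expansion at every point.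

**Definition 4 (subgradient).** For convex $f$, $\partial f(x)$ is the set of $s\in X$ with $f(y)\ge f(x)+\langle s,y-x\rangle$ for all $y$.

*Example.* On $\mathbb R$, $\partial|\cdot|(0)=[-1,1]$.

We use two textbook facts: a continuous convex $f:X\to\mathbb R$ is locally Lipschitz, and $\partial f(x)\neq\emptyset$ at every $x$ (Hahn–Banach).

**Definition 5 (conjugate and its domain).** For continuous convex $f:X\to\mathbb R$ put $f^*(q)=\sup_x\{\langle q,x\rangle-f(x)\}\in(-\infty,\infty]$ and $\mathrm{dom} f^*=\{q:f^*(q)<\infty\}$. The *closed affine hull* of a set is the smallest closed affine subspace containing it. As a supremum of continuous affine functions of $q$, $f^*$ is lower semicontinuous. The Fenchel–Moreau theorem says $f=f^{**}$, that is, $f(x)=\sup_q\{\langle q,x\rangle-f^*(q)\}$.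

*Examples.* For $f=\|\cdot\|$, $\mathrm{dom} f^*$ is the closed unit ball, which has interior. For $f(x)=|x(1)|$, $\mathrm{dom} f^*=\{se_1:|s|\le1\}$; its closed affine hull is the line $\mathbb Re_1$, and relative to that line it has interior.

For $f=f_+$ the domain is the set $K$ of (1). If $q\in K$, then $\langle q,x\rangle\le f_+(x)$, so $f_+^*(q)=0$. If $q(n)<0$, test $x=-te_n$ to get $f_+^*(q)\ge-tq(n)\to\infty$. If $q\ge0$ and $\|q\|>1$, test $x=tq$ to get $f_+^*(q)\ge t\|q\|^2-t\|q\|\to\infty$. The closed affine hull of $K$ contains $0$ and all $e_n$, so it is $X$; yet $K$ has empty interior, because for $p\in K$ and $\eta>0$ there is $n$ with $p(n)<\eta$, and then $p-\eta e_n\notin K$.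

## 2. Uniform $C^\infty$ convex approximation on all of $\ell_2$

We can now pose the problem, which comes from "On smooth approximation and smooth convex extensions of convex functions":

> Is it true that for every continuous convex $f:\ell_2\to\mathbb R$ and every $\varepsilon>0$ there is a $C^\infty$ convex $g:\ell_2\to\mathbb R$ with $|f(x)-g(x)|\le\varepsilon$ for **all** $x\in\ell_2$?

So $g$ must be convex, it must be smooth, and the error must be controlled on the whole space. Two results are the background.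

* (Azagra, 2013) For every open convex $U\subseteq\mathbb R^d$, every convex $f:U\to\mathbb R$ and every $\varepsilon>0$ there is a real-analytic convex $g:U\to\mathbb R$ with $f-\varepsilon\le g\le f$ on $U$.
* (Azagra–Mudarra, 2014) If $U$ is an open convex subset of a Banach space with separable dual and $f:U\to\mathbb R$ is convex and continuous (not necessarily bounded on bounded sets), then for every $\varepsilon>0$ there is a convex $g\in C^1(U)$ with $|f-g|\le\varepsilon$ on $U$.

So $\mathbb R^d$ allows real-analytic approximants, and $\ell_2$ allows $C^1$ ones. The question is what happens on $\ell_2$ beyond $C^1$.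

## 3. Cases by hand, and smoothing one coordinate at a time

**On the line.** Since $0\le\sqrt{s^2+\varepsilon^2}-|s|\le\varepsilon$, the $C^\infty$ convex function $\frac12(s+\sqrt{s^2+\varepsilon^2})$ lies between $s^+$ and $s^++\varepsilon/2$.

**Lipschitz functions on $\mathbb R^d$.** If $f$ is convex and $L$-Lipschitz, convolve it with a $C^\infty$ mollifier supported in the ball of radius $\varepsilon/L$. The result is an average of translates of $f$, so it is convex; it is $C^\infty$ and within $\varepsilon$ of $f$.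

**The norm of $\ell_2$.** The $C^\infty$ convex function $\sqrt{\varepsilon^2+\|x\|^2}$ is within $\varepsilon$ of $\|x\|$.

**The function $f_+$, with $C^{1,1}$ smoothness.** Try the same formula:
$$u_\varepsilon(x)=\sqrt{\varepsilon^2+\|x^+\|^2}.$$
It is convex, because $s\mapsto\sqrt{\varepsilon^2+s^2}$ is convex and nondecreasing on $[0,\infty)$ and $f_+\ge 0$ is convex; and $|u_\varepsilon-f_+|\le\varepsilon$. It is $C^{1,1}$. To check this, note that $s\mapsto(s^+)^2$ has the nondecreasing, $2$-Lipschitz derivative $2s^+$, so $0\le((s+b)^+)^2-(s^+)^2-2s^+b\le b^2$. Summing over coordinates,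
$$0\le\|(x+v)^+\|^2-\|x^+\|^2-2\langle x^+,v\rangle\le\|v\|^2,$$
so $\|x^+\|^2$ is differentiable with gradient $2x^+$, and $\nabla u_\varepsilon(x)=x^+/\sqrt{\varepsilon^2+\|x^+\|^2}$. Here $x\mapsto x^+$ is nonexpansive. The map $y\mapsto y/\sqrt{\varepsilon^2+\|y\|^2}$ is $\varepsilon^{-1}$-Lipschitz, since its derivative is $(\varepsilon^2+\|y\|^2)^{-1/2}\big(I-\frac{y\otimes y}{\varepsilon^2+\|y\|^2}\big)$, of norm at most $\varepsilon^{-1}$. But $u_\varepsilon$ is not $C^2$: on the line $te_1$ it equals $\sqrt{\varepsilon^2+(t^+)^2}$, whose second derivative jumps from $0$ to $1/\varepsilon$ at $t=0$.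

**Repairing the jump coordinate by coordinate.** The jump comes from $s^+$, and on the line we know how to smooth $s^+$. So a sensible person sets
$$h(x)=\Big(\varepsilon^2+\sum_n\psi_n(x(n))^2\Big)^{1/2},\qquad \psi_n\ge0\ \text{smooth convex},\quad |\psi_n(s)-s^+|\le\varepsilon_n,$$
for instance $\psi_n(s)=\frac12(s+\sqrt{s^2+\varepsilon_n^2})$. If $\sum\varepsilon_n^2<\infty$, then $h$ is finite and convex, and the triangle inequality in $\ell_2$ gives $|h-f_+|\le(\varepsilon^2+\sum_n\varepsilon_n^2)^{1/2}$ on all of $X$. The uniform error is therefore fine. What fails is the second-order expansion at $0$. Suppose $h$ had one. Squaring it, $G=h^2$ would have one as well, say with $a$, $Q$, $R$, $\rho$ as in Definition 3. Subtract the expansions in the directions $te_n$ and $-te_n$; the quadratic terms cancel: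
$$G(te_n)-G(-te_n)=2t\,a(n)+R(te_n)-R(-te_n)\le2t\,a(n)+2\rho(t)t^2 .$$
The left side is $\psi_n(t)^2-\psi_n(-t)^2$, which tends to $t^2$ as $n\to\infty$ because $\varepsilon_n\to0$. On the right, $a(n)\to0$ because $a\in\ell_2$. So $t^2\le2\rho(t)t^2$, that is, $\rho(t)\ge\frac12$ for every small $t>0$, contradicting $\rho(t)\to0$.

Keeping one fixed scale does not help. Take one function $\psi\ge0$ for all coordinates and $h=(\sum_n\psi(x(n))^2)^{1/2}$, assumed finite (so $\psi(0)=0$). At $x=s(e_1+\dots+e_N)$ the error is $\sqrt N\,|s^+-\psi(s)|$, and boundedness in $N$ forces $\psi(s)=s^+$ for every $s$, with the jump back in place. So in this family the scales must tend to $0$ for the global error, and must not tend to $0$ for the expansion. The cancellation above used very little about $h$, and the proof below applies it to an arbitrary $g$.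

## 4. The two theorems

**Theorem A.** Let $f(x)=\|x^+\|$. There is no convex $g:\ell_2\to\mathbb R$ satisfying both:

* (i) $g$ has a second-order Taylor expansion at every point (this holds if $g$ is twice Fréchet differentiable, in particular if $g\in C^2$ or $C^\infty$);
* (ii) for every $\eta>0$ there is $M<\infty$ with $|f(x)-g(x)|\le\eta\|x\|+M$ for all $x$ (this holds if $f-g$ is bounded).

In particular the answer to the question of Section 2 is **no**, for this $f$ and for every $\varepsilon>0$: a convex $g\in C^\infty$ with $|f-g|\le\varepsilon$ would satisfy (i) and (ii).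

**Theorem B.** Let $f:\ell_2\to\mathbb R$ be continuous and convex, and let $\varepsilon>0$.

* (B1) If $f(x)\ge\langle p,x\rangle+\delta\|x\|-M$ for all $x$, for some $p\in\ell_2$, $\delta>0$, $M\ge0$, then there is a convex $g\in C^\infty(\ell_2)$ with $|f-g|\le\varepsilon$ on $\ell_2$. The same conclusion holds if $\mathrm{dom} f^*$ has nonempty interior relative to its closed affine hull.
* (B2) In general there is a convex $g\in C^\infty(\ell_2)$ with $|f(x)-g(x)|\le\varepsilon(1+\|x\|)$ for all $x$. In particular, approximation uniform on bounded sets is always possible.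

The last sentence of (B2) follows by using $\varepsilon/(1+R)$ in place of $\varepsilon$ on the ball of radius $R$.

**Sharpness.** Let $\omega$ be bounded on bounded sets with $\omega(t)=o(t)$. Then for each $\eta>0$ there is $M$ with $\omega(t)\le\eta t+M$, so by Theorem A the error $\varepsilon(1+\|x\|)$ in (B2) cannot be improved to $\omega(\|x\|)$, even for twice differentiable $g$. The smoothness threshold is sharp too: the function $u_\varepsilon$ of Section 3 is convex, $C^{1,1}$ and within $\varepsilon$ of $\|x^+\|$.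

The two theorems are consistent: by Section 1, the domain of $f_+^*$ has empty interior in its closed affine hull $X$, so (B1) does not apply to $f_+$.

## 5. A greedy walk in the positive cone (proof of Theorem A)

Suppose $g$ is convex and satisfies (i) and (ii). By (i), $g$ is continuous.

**Step 1. Show that $g$ does not increase in the directions $-e_n$.** This replaces the explicit knowledge of $G(-te_n)$ in Section 3. The claim is
$$g(x-te_n)\le g(x)\qquad\text{for all }x\in X,\ n\ge1,\ t\ge0. \tag{2}$$
Put $\varphi(t)=g(x-te_n)$, a convex function on $[0,\infty)$. Lowering a coordinate does not increase $f$, so $f(x-te_n)\le\|x^+\|\le\|x\|$. For $\eta>0$ and the corresponding $M=M_\eta$ from (ii),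
$$\varphi(t)\le f(x-te_n)+\eta\|x-te_n\|+M\le\|x\|+\eta(\|x\|+t)+M .$$
Hence $\limsup_{t\to\infty}\varphi(t)/t\le\eta$ for every $\eta>0$, so this limsup is $\le0$. By convexity the quotient $(\varphi(t)-\varphi(0))/t$ is nondecreasing in $t$. A nondecreasing function with limit $\le0$ at infinity is $\le0$ everywhere, which is (2).

**Step 2. Show that at each point some direction $+e_n$ is almost flat to second order.** Fix $x$, with $a,Q,R,\rho$ as in Definition 3. Since $Q$ is even, it cancels in the difference of the two expansions: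
$$g(x+te_n)-g(x-te_n)=2t\,a(n)+R(te_n)-R(-te_n)\le2t\,a(n)+2\rho(t)t^2 .$$
By (2), $g(x+te_n)-g(x)=[g(x-te_n)-g(x)]+[g(x+te_n)-g(x-te_n)]\le2t\,a(n)+2\rho(t)t^2$. Since $a\in\ell_2$, $a(n)\to0$. So for every small $t>0$,
$$\limsup_{n\to\infty}\,[g(x+te_n)-g(x)]\le2\rho(t)t^2 . \tag{3}$$
Consequently, for every $\mu>0$ and every $x$ there are arbitrarily small $t\in(0,1]$ and an $n$ with
$$g(x+te_n)-g(x)\le\mu t^2 : \tag{4}$$
choose $t$ with $2\rho(t)<\mu$, then $n$ large.

**What (4) gives if $t$ does not depend on $x$.** Start at $0$ and move repeatedly by $te_n$ with $n$ supplied by (4). In the positive cone each move raises $\|x\|^2$ by at least $t^2$ and raises $g$ by at most $\mu t^2$. So $g\le g(0)+\mu\|x\|^2$ along the walk, while $f=\|x\|$ there. With $\mu$ small compared with $1/r$, at radius about $r$ we would have $g\ll r$ and $f\approx r$, against (ii). The weak point is that $\rho$ depends on $x$, so the admissible $t$ may shrink as we walk. If $\sum t_j^2<\infty$ the walk could stall before radius $r$. The remedy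 is to make every step nearly as long as (4) allows. Then a walk that stalls converges, and (4) at the limit point provides a step that was available, and much longer, all along.

**Step 3. Fix the constants and define the walk.** Take $\eta=\frac14$ in (ii), let $M=M_{1/4}\ge0$, and put
$$r=4M+2,\qquad \mu=\frac1{4(r+1)} .$$
For $x\in X$ let
$$\mathcal T(x)=\{t\in(0,1]:\ g(x+te_n)-g(x)\le\mu t^2\ \text{for some }n\}.$$
By (4), $\mathcal T(x)\ne\emptyset$. Put $x_0=0$. Given $x_j$, let $\tau_j=\sup\mathcal T(x_j)>0$, choose $t_j\in\mathcal T(x_j)$ with $t_j\ge\tau_j/2$, choose $n_j$ with $g(x_j+t_je_{n_j})-g(x_j)\le\mu t_j^2$, and set $x_{j+1}=x_j+t_je_{n_j}$.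

All coordinates of every $x_j$ are $\ge0$, so
$$\|x_{j+1}\|^2=\|x_j\|^2+2t_jx_j(n_j)+t_j^2\ge\|x_j\|^2+t_j^2 .$$
By induction,
$$\sum_{i<j}t_i^2\le\|x_j\|^2,\qquad g(x_j)\le g(0)+\mu\sum_{i<j}t_i^2\le g(0)+\mu\|x_j\|^2 . \tag{5}$$

**Step 4. Show that the walk leaves the ball of radius $r$.** Suppose $\|x_j\|\le r$ for all $j$. Each coordinate $x_j(n)$ is nondecreasing in $j$ and bounded by $r$; let $x(n)$ be its limit. For each $N$, $\sum_{n\le N}x(n)^2=\lim_j\sum_{n\le N}x_j(n)^2\le r^2$, so $x\in X$ and $\|x\|\le r$. Since $0\le x(n)-x_j(n)\le x(n)$ and the differences tend to $0$ for each $n$, dominated convergence gives $\|x-x_j\|\to0$. By (5), $\sum_it_i^2\le r^2$, so $t_j\to0$.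

Apply (4) at the point $x$ with $\mu/2$ in place of $\mu$: there are $t\in(0,1]$ and $n$ with $g(x+te_n)-g(x)\le\frac12\mu t^2$. By continuity of $g$, $g(x_j+te_n)-g(x_j)\le\mu t^2$ for all large $j$. Thus $t\in\mathcal T(x_j)$, so $\tau_j\ge t$ and $t_j\ge t/2$ for all large $j$. This contradicts $t_j\to0$.

**Step 5. Compare $f$ and $g$ at the exit point.** Let $j$ be the first index with $\|x_j\|>r$. Then $j\ge1$, $\|x_{j-1}\|\le r$ and $t_{j-1}\le1$, so $\|x_j\|\le r+1$. Since $x_j\ge0$ coordinatewise, $f(x_j)=\|x_j\|>r$. By (ii) at $0$, $g(0)\le f(0)+M=M$. By (ii) at $x_j$ and (5),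
$$r<f(x_j)\le g(x_j)+\tfrac14(r+1)+M\le2M+\mu(r+1)^2+\tfrac14(r+1)=2M+\tfrac12(r+1).$$
So $r<4M+1$, contradicting $r=4M+2$. This proves Theorem A. $\blacksquare$

## 6. Smooth maxima and gluing

We turn to Theorem B. All the approximants will be built from simpler $C^\infty$ convex functions by a maximum that keeps smoothness.

**Definition 6 (smooth maximum).** For $\sigma>0$ let $\theta_\sigma$ be the convolution of $|\cdot|$ with an even, nonnegative $C^\infty$ mollifier of integral $1$ supported in $[-\sigma,\sigma]$, and put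
$$M_\sigma(a,b)=\tfrac12\big(a+b+\theta_\sigma(a-b)\big).$$

*Example.* $M_\sigma(0,0)=\frac12\theta_\sigma(0)\in[0,\sigma/2]$, while $M_\sigma(3\sigma,\sigma)=3\sigma$ exactly, because, as shown next, $\theta_\sigma(2\sigma)=2\sigma$.

The function $\theta_\sigma$ is even, convex and $C^\infty$, with $|\theta_\sigma'|\le1$. Jensen's inequality gives $\theta_\sigma(s)\ge|s|$, and clearly $\theta_\sigma(s)\le|s|+\sigma$. For $|s|\ge\sigma$ the averaging window sees only one sign, and the mollifier has mean zero, so $\theta_\sigma(s)=|s|$. Since $\max(a,b)=\frac12(a+b+|a-b|)$, it follows that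

* $M_\sigma$ is $C^\infty$, convex, and nondecreasing in each variable (its partial derivatives are $\frac12(1\pm\theta_\sigma')\ge0$);
* $\max\le M_\sigma\le\max+\sigma/2$, and $M_\sigma(a,b)=\max(a,b)$ if $|a-b|\ge\sigma$.

Hence if $h,h'$ are $C^\infty$ convex functions on $X$, so is $M_\sigma(h,h')$.

**Lemma 1 (gluing).** Let $h_k$ $(k\ge1)$ be $C^\infty$ convex functions on $X$, let $\sigma_k>0$, and let $V_k$ be open sets with $\bigcup V_k=X$ such that $h_k\ge h_m+\sigma_m$ on $V_k$ whenever $m>k$. Then there is a $C^\infty$ convex $g$ with $\sup_kh_k\le g\le\sup_kh_k+\sum_k\sigma_k$.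

*Proof.* Let $g_1=h_1$ and $g_m=M_{\sigma_m}(g_{m-1},h_m)$. Each $g_m$ is $C^\infty$ and convex, and by induction
$$\max_{k\le m}h_k\le g_m\le\max_{k\le m}h_k+\sum_{k\le m}\sigma_k .$$
On $V_k$ and for $m>k$ we have $g_{m-1}\ge h_k\ge h_m+\sigma_m$. So the two arguments of $M_{\sigma_m}$ differ by at least $\sigma_m$, and $g_m=\max(g_{m-1},h_m)=g_{m-1}$ there. Thus on $V_k$ the sequence is constant from $g_k$ on. Therefore $g=\lim g_m$ exists everywhere and equals $g_k$ on the open set $V_k$, so $g$ is $C^\infty$. It is convex as a pointwise limit of convex functions, and the bounds pass to the limit. $\square$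

The hypothesis to remember: on $V_k$, all *later* pieces must lie strictly below $h_k$. We arrange this by subtracting constants $c_k$ that increase with $k$. The gaps $c_m-c_k$ then have to dominate the amount by which a later piece may exceed an earlier one.

## 7. Lipschitz functions, with a one-sided linear error

**Lemma 2.** Let $\tilde f:X\to\mathbb R$ be convex and $L$-Lipschitz, and let $\kappa>0$. There is a $C^\infty$ convex $h$ with $\tilde f-\kappa\le h\le\tilde f+\kappa(1+\|x\|)$ on $X$.

**Step 1. Replace $\tilde f$ by a function squeezed between tangent planes and paraboloids.** For $\lambda>0$ define the Moreau envelope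
$$\hat f(x)=\inf_y\Big\{\tilde f(y)+\frac1{2\lambda}\|x-y\|^2\Big\}.$$
*Example.* For $\tilde f=|\cdot|$ on $\mathbb R$ the minimizer is $y=0$ if $|x|\le\lambda$ and $y=x-\lambda\,\mathrm{sgn}(x)$ otherwise, so $\hat f(x)=\frac{x^2}{2\lambda}$ for $|x|\le\lambda$ and $|x|-\frac\lambda2$ otherwise.

Choose $\lambda$ with $\lambda L^2/2\le\kappa/4$ and put $C=\frac1{2\lambda}$. The function $\hat f$ is convex, as the infimum over $y$ of a jointly convex function. Taking $y=x$ gives $\hat f\le\tilde f$. With $d=\|x-y\|$, $\tilde f(y)+\frac{d^2}{2\lambda}\ge\tilde f(x)-Ld+\frac{d^2}{2\lambda}\ge\tilde f(x)-\frac{\lambda L^2}2$. Hence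
$$\tilde f-\tfrac\kappa4\le\hat f\le\tilde f . \tag{6}$$
Writing $\hat f(x)=\inf_z\{\tilde f(x-z)+\frac1{2\lambda}\|z\|^2\}$ shows that $\hat f$ is $L$-Lipschitz, in particular continuous.

Fix $p\in X$. The function $y\mapsto\tilde f(y)+\frac1{2\lambda}\|p-y\|^2$ is convex and continuous, hence weakly lower semicontinuous, and it tends to infinity as $\|y\|\to\infty$; so it attains its minimum at some $y_p$. Put $s=(p-y_p)/\lambda$. Expanding $\|x-y_p\|^2=\|p-y_p\|^2+2\langle p-y_p,x-p\rangle+\|x-p\|^2$,
$$\hat f(x)\le\tilde f(y_p)+\tfrac1{2\lambda}\|x-y_p\|^2=\hat f(p)+\langle s,x-p\rangle+C\|x-p\|^2 .$$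
Let $s'\in\partial\hat f(p)$, which exists. Then $\langle s'-s,v\rangle\le C\|v\|^2$ for all $v$. Taking $v=\tau(s'-s)$, dividing by $\tau>0$ and letting $\tau\to0$ gives $s'=s$. So $s$, which we now call $s(p)$, is a subgradient, and with $t_p(x)=\hat f(p)+\langle s(p),x-p\rangle$,
$$t_p(x)\le\hat f(x)\le t_p(x)+C\|x-p\|^2\qquad(x\in X). \tag{7}$$

**Step 2. Build pieces $A_k$ from finitely many tangent planes, each depending on finitely many coordinates.** Choose $\gamma_k\in(0,1]$ so small that
$$\beta_k:=C\gamma_k^2+k\gamma_k\le\frac{\kappa2^{-k}}{32},\qquad\gamma_k(1+k)\le\frac{\kappa2^{-k}}{32},$$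
and put $\sigma_k=\frac{\kappa2^{-k}}{32}$ and $c_k=\frac\kappa4(1-2^{-k})$.

Let $n_1=1$. Given $n_k$, let $S_k$ be a finite $\gamma_k$-net of the compact set $\{u\in P_{n_k}X:\|u\|\le k\}$, contained in that set. Choose $n_{k+1}>n_k$ with $\|Q_{n_{k+1}}s(p)\|\le\gamma_k$ for all $p\in S_k$; this is possible because $S_k$ is finite. For $p\in S_k$ set
$$t_p'(x)=\hat f(p)+\langle P_{n_{k+1}}s(p),x-p\rangle=t_p(x)-\langle Q_{n_{k+1}}s(p),x\rangle ,$$
where the second equality uses $Q_{n_{k+1}}p=0$. The function $t'_p$ depends only on $P_{n_{k+1}}x$. With $N=|S_k|$, iterate $M_\sigma$ with $\sigma=2\gamma_k/N$ over the $N$ functions $t'_p$. Each of the $N-1$ operations adds at most $\gamma_k/N$, so we obtain a $C^\infty$ convex $A_k$, depending only on $P_{n_{k+1}}x$, with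
$$\max_{p\in S_k}t_p'\le A_k\le\max_{p\in S_k}t_p'+\gamma_k .$$

*Upper bound.* Since $t'_p\le t_p+\gamma_k\|x\|\le\hat f+\gamma_k\|x\|$,
$$A_k(x)\le\hat f(x)+\gamma_k(1+\|x\|)\qquad(x\in X). \tag{8}$$

*Lower bound.* Let $\|x\|\le k$. Then $\|P_{n_k}x\|\le k$, so there is $p\in S_k$ with $\|P_{n_k}x-p\|\le\gamma_k$, and $\|x-p\|^2\le\gamma_k^2+\|Q_{n_k}x\|^2$. By (7),
$$A_k(x)\ge t'_p(x)\ge t_p(x)-\gamma_kk\ge\hat f(x)-C\|x-p\|^2-\gamma_kk\ge\hat f(x)-C\|Q_{n_k}x\|^2-\beta_k. \tag{9}$$

*Comparison.* Let $m>k$, $\|x\|\le k$ and $z=P_{n_{m+1}}x$. Then $A_m(x)=A_m(z)$ and $A_k(x)=A_k(z)$. Use (8) for $A_m$ and (9) for $A_k$ at the point $z$, where $\|z\|\le k$ and $Q_{n_k}z=(P_{n_{m+1}}-P_{n_k})x$: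
$$A_m(x)-A_k(x)\le C\|(P_{n_{m+1}}-P_{n_k})x\|^2+\beta_k+\gamma_m(1+k). \tag{10}$$

**Why the pieces $A_k-c_k$ alone are not enough.** To apply Lemma 1 to $A_k-c_k$ through (10), we would want $V_k$ to be a set where $C\|Q_{n_k}x\|^2$ is at most a fraction of the gap $c_m-c_k$, which is of order $\kappa2^{-k}$. Such sets do not cover $X$. Take $x=R\sum_{j\ge1}b_je_{n_j+1}$ with $b_j^2=\frac1j-\frac1{j+1}$. Then $\|Q_{n_k}x\|^2=R^2/k$, and for large $R$ the number $CR^2/k$ exceeds $\kappa2^{-k}$ for every $k$.

So the quadratic loss in (10) has to be compensated, not merely made small: we add to $A_k$ a smooth convex tail term $T_k$ for which $T_k-T_m$ is at least that loss. Two points need care. First, $T_k=C\|Q_{n_k}x\|^2$ gives $T_k-T_m=C\|(P_{n_m}-P_{n_k})x\|^2$ and misses the coordinates in $(n_m,n_{m+1}]$, which occur in (10); we therefore add the next tail. Second, a quadratic $T_k$ would ruin the upper bound for large $x$; we therefore flatten it to linear growth, keeping it exactly quadratic where the tail is small. That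 is where the error $\kappa\|x\|$ enters.

**Step 3. Construct the tail terms $T_k$.** Let $q_k(x)=\|Q_{n_k}x\|^2+\|Q_{n_{k+1}}x\|^2$. For $m>k$,
$$q_k-q_m=\|(P_{n_m}-P_{n_k})x\|^2+\|(P_{n_{m+1}}-P_{n_{k+1}})x\|^2\ge\|(P_{n_{m+1}}-P_{n_k})x\|^2\ge0, \tag{11}$$
since $n_{k+1}\le n_m$, so that the index ranges $(n_k,n_m]$ and $(n_{k+1},n_{m+1}]$ together cover $(n_k,n_{m+1}]$.

Choose $s_0>0$ with $4\sqrt2\,Cs_0\le\kappa/2$. Let $\chi:[0,\infty)\to[0,1]$ be $C^\infty$, equal to $1$ on $[0,s_0]$ and to $0$ on $[2s_0,\infty)$. Let $\varphi$ be the even function with $\varphi(0)=0$ and $\varphi'(s)=\int_0^s2C\chi$ for $s\ge0$. Then $\varphi$ is $C^\infty$ and convex, $\varphi(s)=Cs^2$ for $|s|\le s_0$, $\varphi\ge0$, $\varphi$ is nondecreasing on $[0,\infty)$, and $|\varphi'|\le4Cs_0$. Put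
$$T_k=\varphi(\sqrt{q_k}).$$
Here $\sqrt{q_k(x)}$ is the norm of $(Q_{n_k}x,Q_{n_{k+1}}x)$ in $X\oplus X$, so it is a continuous seminorm. As $\varphi$ is convex and nondecreasing on $[0,\infty)$, $T_k$ is convex. It is $C^\infty$: on the open set $\{q_k<s_0^2\}$ it equals the quadratic polynomial $Cq_k$, on the open set $\{q_k>0\}$ the function $\sqrt{q_k}$ is $C^\infty$, and these two sets cover $X$. Finally
$$0\le T_k(x)\le4Cs_0\sqrt{q_k(x)}\le4Cs_0\sqrt2\,\|x\|\le\tfrac\kappa2\|x\| . \tag{12}$$

**Step 4. Verify the gluing hypothesis.** Let $h_k=A_k+T_k-c_k$ and $V_k=\{x:\|x\|<k,\ q_k(x)<s_0^2\}$. The $V_k$ are open, and they cover $X$ because $q_k(x)\to0$ for each $x$. Now only the fixed threshold $s_0^2$ has to be reached, not a threshold shrinking with $k$. On $V_k$, for $m>k$, $q_m\le q_k<s_0^2$, so $T_k-T_m=C(q_k-q_m)$. By (11) this is at least $C\|(P_{n_{m+1}}-P_{n_k})x\|^2$, which cancels the quadratic term of (10):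
$$h_k-h_m\ge c_m-c_k-\beta_k-\gamma_m(1+k).$$
Here $c_m-c_k=\frac\kappa4(2^{-k}-2^{-m})\ge\frac{\kappa2^{-k}}8$, $\beta_k\le\frac{\kappa2^{-k}}{32}$, and $\gamma_m(1+k)\le\gamma_m(1+m)\le\frac{\kappa2^{-m}}{32}\le\frac{\kappa2^{-k}}{32}$. So $h_k-h_m\ge\frac{\kappa2^{-k}}{16}\ge\sigma_m$.

**Step 5. Read off the bounds.** Lemma 1 gives a $C^\infty$ convex $h$ with $\sup h_k\le h\le\sup h_k+\sum\sigma_k$, where $\sum\sigma_k=\frac\kappa{32}$. By (8), (12), $c_k\ge0$ and $\gamma_k\le\frac\kappa{64}$, and then (6),
$$h\le\hat f+\tfrac\kappa{64}(1+\|x\|)+\tfrac\kappa2\|x\|+\tfrac\kappa{32}\le\tilde f+\kappa(1+\|x\|).$$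
For the lower bound fix $x$. By (9), $\liminf_kA_k(x)\ge\hat f(x)$, since $Q_{n_k}x\to0$ and $\beta_k\to0$. As $T_k\ge0$ and $c_k\le\frac\kappa4$, we get $h(x)\ge\hat f(x)-\frac\kappa4\ge\tilde f(x)-\frac\kappa2\ge\tilde f(x)-\kappa$. $\square$

## 8. Coercive functions: absorbing the linear error (proof of (B1), first part)

Lemma 2 overshoots by $\kappa\|x\|$. If $f\ge\delta\|x\|-M$, this overshoot is at most a small multiple of $f$ plus a constant, and a division removes it. The function need not be globally Lipschitz, so we treat one ball at a time and then glue.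

**Lemma 3.** Let $f$ be continuous convex with $f(x)\ge\delta\|x\|-M$ on $X$ ($\delta>0$, $M\ge0$), and let $f$ be $L$-Lipschitz on an open ball $B$. For every $\varepsilon'>0$ there is a $C^\infty$ convex $h$ with $h\le f+\varepsilon'$ on $X$ and $h\ge f-\varepsilon'$ on $B$.

*Proof.* **Step 1. Pass to a global Lipschitz function that agrees with $f$ on $B$.** Let $\tilde f(x)=\inf_y\{f(y)+L\|x-y\|\}\le f(x)$. For $x\in B$ take $s\in\partial f(x)$. For small $v$, $\langle s,v\rangle\le f(x+v)-f(x)\le L\|v\|$, so $\|s\|\le L$. Hence $f(y)+L\|x-y\|\ge f(x)+\langle s,y-x\rangle+L\|x-y\|\ge f(x)$ for all $y$, and $\tilde f=f$ on $B$. For any $x$ and a fixed $x'\in B$, $f(y)+L\|x-y\|\ge f(y)+L\|x'-y\|-L\|x-x'\|\ge f(x')-L\|x-x'\|$, so $\tilde f$ is finite everywhere. It is convex, as the infimum over $y$ of a jointly convex function, and $L$-Lipschitz, as a finite infimum of $L$-Lipschitz functions of $x$.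

**Step 2. Absorb the overshoot.** Let $h_0$ be given by Lemma 2 for $\tilde f$ and $\kappa>0$. Since $\|x\|\le(f(x)+M)/\delta$ and $\tilde f\le f$,
$$h_0\le f+\kappa(1+\|x\|)\le\Big(1+\frac\kappa\delta\Big)f+\kappa\Big(1+\frac M\delta\Big)\quad\text{on }X.$$
Put $h=h_0/(1+\kappa/\delta)$. Then $h\le f+\kappa(1+M/\delta)$ on $X$. On $B$, $h_0\ge f-\kappa$ gives
$$h-f\ge\frac{f-\kappa}{1+\kappa/\delta}-f=-\frac{\kappa+\frac\kappa\delta f}{1+\kappa/\delta}\ge-\kappa-\frac\kappa\delta\sup_B|f| .$$
The supremum is finite because $f$ is Lipschitz on the ball $B$. Take $\kappa$ small. $\square$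

**Proof of (B1) when $f(x)\ge\langle p,x\rangle+\delta\|x\|-M$.** Subtract $\langle p,\cdot\rangle$ from $f$, and add it back to the approximant at the end; so assume $p=0$.

**Step 1. Choose the pieces.** Since $f$ is locally Lipschitz and the separable metric space $X$ is Lindelöf, we can cover $X$ by open balls $B_k$ $(k\ge1)$ on each of which $f$ is Lipschitz. Let $\varepsilon_k=\sigma_k=\frac\varepsilon82^{-k}$ and $c_k=\frac\varepsilon2(1-2^{-k})$. Lemma 3 gives $C^\infty$ convex $h'_k$ with $h'_k\le f+\varepsilon_k$ on $X$ and $h'_k\ge f-\varepsilon_k$ on $B_k$. Put $h_k=h_k'-c_k$.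

**Step 2. Check the gluing hypothesis with $V_k=B_k$.** On $B_k$, for $m>k$,
$$h_k-h_m\ge c_m-c_k-\varepsilon_k-\varepsilon_m\ge\tfrac\varepsilon42^{-k}-\varepsilon_k-\varepsilon_m\ge\sigma_m,$$
because $c_m-c_k=\frac\varepsilon2(2^{-k}-2^{-m})\ge\frac\varepsilon42^{-k}$ and $\varepsilon_k+\varepsilon_m+\sigma_m=\frac\varepsilon8(2^{-k}+2\cdot2^{-m})\le\frac\varepsilon42^{-k}$.

**Step 3. Read off the error.** Lemma 1 gives a $C^\infty$ convex $g$ with $g\le\sup h_k+\sum\sigma_k\le f+\frac\varepsilon{16}+\frac\varepsilon8\le f+\varepsilon$. On each $B_k$, $g\ge h_k\ge f-\varepsilon_k-\frac\varepsilon2\ge f-\varepsilon$. The balls $B_k$ cover $X$. $\blacksquare$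

## 9. When $\mathrm{dom} f^*$ has relative interior (proof of (B1), second part)

Let $p_0+Y$, with $Y$ a closed subspace, be the closed affine hull of $\mathrm{dom}f^*$, and suppose $\mathrm{dom} f^*$ has nonempty interior $G$ relative to $p_0+Y$. Let $B_Y$ be the closed unit ball of $Y$ and $\pi$ the orthogonal projection onto $Y$.

**Step 1. Find a ball on which $f^*$ is bounded above.** $G$ is a nonempty open subset of the complete metric space $p_0+Y$. It is covered by the sets $\{f^*\le j\}$, $j\ge1$, which are closed because $f^*$ is lower semicontinuous. By Baire's theorem one of them contains a relative ball: there are $p'\in p_0+Y$, $\delta>0$ and $j$ with $f^*\le j$ on $p'+\delta B_Y$.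

**Step 2. Split $f$ into a linear part and a coercive function on $Y$.** From $f(x)=\sup_q\{\langle q,x\rangle-f^*(q)\}$, using only $q\in p'+\delta B_Y$,
$$f(x)\ge\langle p',x\rangle+\delta\|\pi x\|-j .$$
Every $q\in\mathrm{dom} f^*$ lies in $p_0+Y=p'+Y$, so $\langle q,z\rangle=\langle p',z\rangle$ for $z\in Y^\perp$. Hence $f(x+z)=f(x)+\langle p',z\rangle$ for $z\in Y^\perp$. Applying this at the point $\pi x$ with $z=x-\pi x$,
$$f(x)=\langle p',x\rangle+c(\pi x),\qquad c(y)=f(y)-\langle p',y\rangle\quad(y\in Y),$$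
where $c$ is continuous and convex on $Y$ and $c(y)\ge\delta\|y\|-j$.

**Step 3. Approximate $c$ on $Y$.** If $\dim Y=\infty$, then $Y$ is isometrically isomorphic to $\ell_2$, and the part of (B1) already proved applies to $c$ (enlarging $j$, we may take $j\ge0$). If $0<\dim Y<\infty$, use the theorem of Azagra (2013) quoted in Section 2. If $Y=\{0\}$, $c$ is a constant. In each case there is a $C^\infty$ convex $\tilde c$ on $Y$ with $|c-\tilde c|\le\varepsilon$. Then $g(x)=\langle p',x\rangle+\tilde c(\pi x)$ is $C^\infty$ and convex on $X$, with $|f-g|\le\varepsilon$. $\blacksquare$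

*Example.* For $f(x)=|x(1)|$ we have $Y=\mathbb Re_1$, $p'=0$, $c(se_1)=|s|$, and one may take $g(x)=\sqrt{\varepsilon^2+x(1)^2}$.

## 10. All continuous convex functions, with error $\varepsilon(1+\|x\|)$ (proof of (B2))

A general $f$ need not be coercive in the sense of (B1). The remedy is to add a smooth function with the required growth and count it as part of the allowed error.

**Step 1. Make $f$ coercive.** Take $p\in\partial f(0)$ and $M=\max(0,-f(0))$; then $f(x)\ge\langle p,x\rangle-M$. Put
$$F(x)=f(x)+\frac\varepsilon2\sqrt{1+\|x\|^2}\ \ge\ \langle p,x\rangle+\frac\varepsilon2\|x\|-M .$$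
$F$ is continuous and convex, and satisfies the hypothesis of (B1) with $\delta=\varepsilon/2$.

**Step 2. Approximate $F$ and compare with $f$.** By (B1) there is a $C^\infty$ convex $g$ with $|F-g|\le\frac\varepsilon2$ on $X$. Since $\sqrt{1+\|x\|^2}\le1+\|x\|$,
$$|f(x)-g(x)|\le\frac\varepsilon2+\frac\varepsilon2(1+\|x\|)\le\varepsilon(1+\|x\|)\qquad(x\in X).\qquad\blacksquare$$
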